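# Polyhedral realization and categories of simple maps

## 1. Non-singular simplicial sets, simple maps, PL bundles

All polyhedra are compact, all maps of polyhedra are PL, and "contractible" includes "non-empty". $\Delta^q$ denotes both the simplicial $q$-simplex and the standard affine $q$-simplex.

**Definition (non-singular).** A simplicial set $X$ is *non-singular* if every non-degenerate simplex is embedded, i.e. its representing map $\Delta^n\to X$ is injective.

Ordered simplicial complexes are non-singular. So is the *bigon*, two $1$-simplices $e_1,e_2$ from a vertex $a$ to a vertex $b$, glued along both endpoints; it is not a simplicial complex, since $e_1$ and $e_2$ have the same vertices. The quotient $\Delta^1/\partial\Delta^1$ is singular: the representing map of its edge identifies the two endpoints.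

**Definition (polyhedral realization).** For a finite non-singular $X$, the barycentric subdivision (the nerve of the poset of non-degenerate simplices under the face relation) is a finite ordered simplicial complex, and its realization is canonically homeomorphic to $|X|$. This makes $|X|$ a compact polyhedron, in which each non-degenerate simplex $\Delta^n\to|X|$ is a PL embedding. A simplicial map $f$ realizes to a PL map $|f|$. Finite non-singular simplicial sets are closed under finite limits, and polyhedral realization preserves these.

For the bigon the poset is $a,b<e_1,e_2$. Its nerve is a $4$-cycle, so the polyhedron is a square curve.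

**Definition (simple map).** A PL map $f\colon K\to L$ of compact polyhedra is *simple* if $f^{-1}(y)$ is contractible for every $y\in L$. A map $f$ of finite simplicial sets is simple if $|f|^{-1}(y)$ is contractible for every $y\in|Y|$, where $Y$ is the target. Simple maps are surjective and closed under composition.

Take $\partial\Delta^2$ with vertices $0,1,2$ and map it to the bigon by $0,1\mapsto a$, $2\mapsto b$, edge $12\mapsto e_1$, edge $02\mapsto e_2$. The fibre over $a$ is the edge $01$ and all other fibres are points, so this map is simple. The map from the bigon to $\Delta^1$ that folds $e_1$ and $e_2$ together is not simple: over an interior point the fibre is two points.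

**Definition (PL bundle).** A PL map $p\colon E\to B$ is a *PL bundle* if each point of $B$ has a neighborhood $U$ with a PL homeomorphism $p^{-1}(U)\cong U\times F$ over $U$.

The trapezoid $E=\{(s,t):0\le t\le1,\ 0\le s\le 1+t\}$ with $p(s,t)=t$ is a PL bundle over $[0,1]$. To see this, cut the square with corners $(0,0),(1,0),(1,1),(0,1)$ along the diagonal from $(0,0)$ to $(1,1)$. Map the two triangles affinely, sending the corners to $(0,0),(1,0),(2,1),(0,1)$. This is a PL homeomorphism onto $E$, and it preserves $t$ because it does so on the corners. The simplicial map $\Delta^2\to\Delta^1$, $0,1\mapsto0$, $2\mapsto 1$, does not realize to a PL bundle: the fibre over the vertex $1$ is a point, and all nearby fibres are intervals.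

## 2. The categories $s\mathcal D$, $s\mathcal E$, $s\mathcal D_\bullet$, $s\mathcal E_\bullet$ and a square of functors

**Definition ($s\mathcal D$ and $s\mathcal E$).** $s\mathcal D$ has as objects the finite non-singular simplicial sets and as morphisms the simple simplicial maps. $s\mathcal E$ has as objects the compact polyhedra and as morphisms the simple PL maps.

The collapse $\partial\Delta^2\to\text{bigon}$ above is a morphism of $s\mathcal D$. A PL homeomorphism of $[0,1]$ that moves $1/2$ is a morphism of $s\mathcal E$.

**Definition ($s\mathcal D_\bullet$ and $s\mathcal E_\bullet$).** These are simplicial categories. In degree $q$, the objects of $s\mathcal D_\bullet$ are the simplicial maps $p\colon Z\to\Delta^q$ with $Z$ finite non-singular such that $|p|$ is a PL bundle. The morphisms $(Z,p)\to(Z',p')$ are the simple simplicial maps $f\colon Z\to Z'$ with $p'f=p$. In degree $q$, the objects of $s\mathcal E_\bullet$ are the PL bundles $p\colon E\to\Delta^q$ with $E$ a compact polyhedron, and the morphisms $(E,p)\to(E',p')$ are the simple PL maps $f\colon E\to E'$ with $p'f=p$. A simplicial operator $[p]\to[q]$ acts by pullback along $\Delta^p\to\Delta^q$.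 Choices of pullbacks are fixed so that the simplicial identities hold strictly; the homotopy types below do not depend on these choices.

The trapezoid is an object of $s\mathcal E_\bullet$ in degree $1$, with faces the intervals $[0,1]$ and $[0,2]$. The projection $\Delta^1\times\Delta^1\to\Delta^1$ is an object of $s\mathcal D_\bullet$ in degree $1$.

**Definition (homotopy equivalence of categories).** An ordinary category is regarded as a constant simplicial category. A functor of (simplicial) categories is a *homotopy equivalence* if it induces a homotopy equivalence of the realizations of the (bisimplicial) nerves. All categories are replaced by equivalent small ones.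

Two standard facts serve as examples. A natural transformation between two functors gives a homotopy between the induced maps of nerves. Hence a category with a terminal object is contractible, that is, the functor to the one-morphism category is a homotopy equivalence.

**Definition (the functors $r$ and $n$).** The functor $r\colon s\mathcal D\to s\mathcal E$ is polyhedral realization, $Z\mapsto|Z|$, $f\mapsto|f|$. Likewise $r\colon s\mathcal D_\bullet\to s\mathcal E_\bullet$ is $(Z,p)\mapsto(|Z|,|p|)$. The functor $n\colon s\mathcal E\to s\mathcal E_\bullet$ sends $K$, in degree $q$, to $K\times\Delta^q\to\Delta^q$, and $f$ to $f\times\mathrm{id}$. Similarly $n\colon s\mathcal D\to s\mathcal D_\bullet$ sends $Z$ to $Z\times\Delta^q\to\Delta^q$.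

For instance $r$ sends the bigon to the square curve, and $n$ sends $[0,1]$, in degree $1$, to the square over $\Delta^1$.

These functors form a square from $s\mathcal D$ to $s\mathcal E_\bullet$ that commutes up to natural isomorphism. We use as known that $n\colon s\mathcal D\to s\mathcal D_\bullet$ and $r\colon s\mathcal D_\bullet\to s\mathcal E_\bullet$ are homotopy equivalences. By two-out-of-three, $r\colon s\mathcal D\to s\mathcal E$ is a homotopy equivalence if and only if $n\colon s\mathcal E\to s\mathcal E_\bullet$ is one.

We can now ask: does a simple PL map, up to homotopy and in families, carry more information than a simple map of simplicial sets? The text "Spaces of PL Manifolds and Categories of Simple Maps" puts it like this: "We do not know whether $r\colon s\mathcal{D}\to s\mathcal{E}$ and $n\colon s\mathcal{E}\to s\mathcal{E}_\bullet$ are homotopy equivalences." These notes prove that they are.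

**Theorem 1.** The polyhedral realization functor $r\colon s\mathcal D\to s\mathcal E$ is a homotopy equivalence. Hence, by the known results above, so is $n\colon s\mathcal E\to s\mathcal E_\bullet$.

The proof for $r$ does not use $s\mathcal D_\bullet$ or $s\mathcal E_\bullet$. Section 11 proves a version (Theorem 2) for other conditions on the fibres.

## 3. The components of contractible objects

One case can be done at once. A simple PL map is a homotopy equivalence (Lemma 2 below), so the contractible polyhedra form a union of components of $s\mathcal E$. In this full subcategory the one-point polyhedron is terminal, because the unique map $K\to\mathrm{pt}$ is simple exactly when $K$ is contractible. So this part of $s\mathcal E$ is contractible. The same argument with $\Delta^0$ shows that the part of $s\mathcal D$ with contractible realization is contractible. Hence $r$ is an equivalence on these parts.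

For polyhedra that are not contractible there is no terminal object to help. The circle is the first case to keep in mind.

## 4. The comma categories of $r$ are disconnected

The standard tool for such a question is Quillen's Theorem A: a functor $F\colon\mathcal A\to\mathcal B$ is a homotopy equivalence if all comma categories $F/b$ are contractible, or if all $b\backslash F$ are. For $F=r$ both hypotheses fail, already on connectedness.

**The categories $r/K$.** Objects are pairs $(Z,g)$ with $g\colon|Z|\to K$ simple. Morphisms $(Z,g)\to(Z',g')$ are simple simplicial $f$ with $g'|f|=g$. Write $Z_0$ for the vertex set. A simple simplicial map satisfies $f(Z_0)=Z'_0$. Indeed, if $v'\in Z_0'$, pick $x$ with $|f|(x)=v'$. The open simplex containing $x$ is mapped onto an open simplex containing $v'$, hence onto $v'$ alone, so its vertices map to $v'$. Therefore $g(Z_0)=g'(|f|(Z_0))=g'(Z'_0)$, and the finite set $g(Z_0)\subset K$ is constant on components of $r/K$. For $K=[0,1]$, the triangulation with vertices $0,1$ and the one with vertices $0,\frac12,1$, each with $g$ the identity, give the sets $\{0,1\}$ and $\{0,\frac12,1\}$. So $r/[0,1]$ is disconnected.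

**The categories $K\backslash r$.** Objects are pairs $(Z,g)$ with $g\colon K\to|Z|$ simple. Let $K$ be a polygonal circle, let $Z$ be the bigon, and let $g\colon K\to|Z|$ be a PL homeomorphism.

* A morphism $f\colon(Z,g)\to(Z',g')$ is an isomorphism. If $f$ identified $a$ and $b$, then both edges would map to $1$-simplices with equal endpoints, which are degenerate since $Z'$ is non-singular. Then $|f|$ would be constant with fibre a circle, which is not contractible. So $f$ is injective on vertices and sends edges to non-degenerate edges. If $f(e_1)=f(e_2)$, there would be fibres with two points. So $f$ is injective, and a simple map is surjective.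
* A morphism $f\colon(Z'',g'')\to(Z,g)$ is an isomorphism. Since $|f|g''=g$ is bijective, $g''$ is injective. It is simple, hence onto, so it is bijective. Then $|f|$ is bijective, and $f$ is an isomorphism.

So the component of $(Z,g)$ contains only objects isomorphic to it, and these share the set $g^{-1}(Z_0)\subset K$. This set can be any two points of $K$, so $K\backslash r$ has infinitely many components.

The failure has one source. If $T'$ subdivides $T$, the identity of $K$ is a perfectly good map $|T'|\to|T|$, but it is not the realization of a simplicial map. A polyhedron is a triangulated object *up to subdivision*, and $s\mathcal D$ has no morphisms that record subdivision. We shall record subdivisions in a second simplicial direction, and show that this direction does not change the homotopy type.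

## 5. Structures with contractible carriers, and cellular maps

For this we need objects more flexible than triangulations: products of simplices must be allowed as cells.

**Definition (structure).** A *structure* on a compact polyhedron $K$ is a finite set $C$ of compact subpolyhedra of $K$, partially ordered by inclusion, such that

* (C1) every $\sigma\in C$ is contractible;
* (C2) for each $x\in K$, among the members of $C$ containing $x$ there is a smallest one, $c(x)=c_C(x)$; so for $\sigma\in C$, $x\in\sigma\iff c(x)\subset\sigma$;
* (C3) each $\sigma\in C$ equals $c(x)$ for some $x\in K$.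

Examples. (1) The closed simplices of a triangulation, $c(x)$ being the simplex that contains $x$ in its interior. (2) The set $\{a,b,e_1,e_2\}$ on the bigon. Here $e_1\cap e_2=\{a,b\}$ is not a member, but this is not required. (3) If $K$ is contractible, $C=\{K\}$.

**Definition (cellular map).** A PL map $f\colon K\to K'$ is *cellular* for $C,C'$ if

* (a) $f(\sigma)\in C'$ for all $\sigma\in C$;
* (b) if $\sigma\in C$, $\tau\in C'$ and $\tau\subset f(\sigma)$, then $\sigma\cap f^{-1}(\tau)\in C$;
* (c) $f|\colon\sigma\to f(\sigma)$ is simple for every $\sigma\in C$.

In (b), $f$ maps $\sigma\cap f^{-1}(\tau)$ onto $\tau$. By (a) there is a poset map $f_*\colon C\to C'$, $\sigma\mapsto f(\sigma)$.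

*Simplicial maps between triangulations are cellular.* Each simplex $\sigma$ is mapped onto a simplex by an affine surjection taking vertices to vertices. The preimage in $\sigma$ of a face is the face spanned by the vertices sent into it, which gives (b). The fibres are convex and non-empty, which gives (c).

*Why (b) is there.* Give $[0,1]$ the structures $C=\{[0,1]\}$ and $C'=\{\{0\},\{1\},[0,1]\}$. The identity from $C$ to $C'$ satisfies (a) and (c) but not (b). No member of $C$ maps onto $\{0\}$, although the fibre over $0$ is a point, so the members of $C$ do not see this fibre.

*Cellular maps compose.* Let $f$ be cellular for $C,C'$ and $g$ for $C',C''$. (a) is clear. For (b), let $\rho\in C''$ with $\rho\subset gf(\sigma)$. Then $\tau=f(\sigma)\cap g^{-1}(\rho)\in C'$, and $\sigma\cap(gf)^{-1}(\rho)=\sigma\cap f^{-1}(\tau)\in C$. For (c), simple maps compose. Identities are cellular.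

**Definition ($s\mathcal C$).** The category $s\mathcal C$ has as objects the pairs $(K,C)$ and as morphisms the simple cellular maps.

*Subdivision is still not a morphism.* If the identity of $K$ is cellular from $C$ to $C'$, then $C\subset C'$ by (a). For $\tau=c_{C'}(x)\in C'$ we have $c_C(x)\in C'$ and $x\in c_C(x)$, so $\tau\subset c_C(x)$, and (b) gives $\tau\in C$. So $C=C'$.

**The plan, on the interval.** We shall factor $r$ as $s\mathcal D\xrightarrow{j}s\mathcal C\xrightarrow{u}s\mathcal E$, where $u(K,C)=K$. The difficulty is to relate $(K,C_0)$ and $(K,C)$ when $C_0$ subdivides $C$, naturally in $K$. Take $K=[0,1]$ and $C=\{a,b,e\}$ with $a=\{0\}$, $b=\{1\}$, $e=[0,1]$. The realization $|C|$ of the poset is an arc with vertices $a,e,b$ in this order. We would like to collapse each member of $C$ to its vertex in $|C|$, but the point $0$ lies in $a$ and in $e$, so it would have to go to two places. We therefore make room and put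
$$W=\big(\{0\}\times[a,e]\big)\cup\big([0,1]\times\{e\}\big)\cup\big(\{1\}\times[e,b]\big)\subset K\times|C| .$$
This is an arc of three segments. Its projection to $K$ collapses the two outer segments, and its projection to $|C|$ collapses the middle one; both are simple. Now let $C_0$ cut $[0,1]$ at $\frac12$. We can cut the middle segment of $W$ at $\frac12$ too. The projection to $K$ respects $C_0$, and the projection to $|C|$ sends both halves of the middle segment to the vertex $e$. The second projection has forgotten the subdivision. So $(K,C_0)$ and $(K,C)$ are both joined, by roofs supported on the same polyhedron $W$, to the same object $|C|$. Sections 6 to 8 do this in general; the real work is to show that $W$ is functorial with *simple* maps.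

## 6. Posets, triangulations, and simple maps as homotopy equivalences

For a finite poset $P$ let $N(P)$ be its nerve. A *chain* is a non-empty finite totally ordered subset. Let $|P|\subset\mathbb R^P$ be the simplicial complex whose vertices are the basis vectors and whose simplices are the convex hulls $|\delta|$ of the chains $\delta$. This realizes $N(P)$. For $y=\sum t_p\,p\in|P|$ let $\mathrm{supp}(y)=\{p:t_p>0\}$, so that $y$ is interior to exactly the simplex $|\mathrm{supp}(y)|$. For a poset map $g$, the map $|g|$ is given by $\sum t_pp\mapsto\sum t_p\,g(p)$; hence
$$\mathrm{supp}(|g|(y))=g(\mathrm{supp}(y)).\tag{1}$$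
By $S_P$ we denote the structure $\{|\delta|:\delta\text{ a chain of }P\}$ on $|P|$, with $c(y)=|\mathrm{supp}(y)|$. We use the following standard facts (Quillen, *Homotopy properties of the poset of nontrivial $p$-subgroups*, §1).

* (Q1) If $g\le h$ are poset maps, then $|g|\simeq|h|$. A poset with a least or greatest element is contractible.
* (Q2) If $g\colon P\to Q$ is a poset map with $g^{-1}(Q_{\ge q})$ contractible for all $q\in Q$, then $|g|$ is a homotopy equivalence.
* (Q3) If $\mathrm{ch}(P)$ is the poset of chains of $P$ under inclusion, then $|\mathrm{ch}(P)|\cong|P|$.

In particular, if $\theta\colon P\to P$ is a poset map with $\theta\le\mathrm{id}$ which is the identity on its image, then $|P|\simeq|\theta(P)|$: the inclusion followed by $\theta$ is the identity of $\theta(P)$, and the other composite is $\le\mathrm{id}_P$. We call this *retracting downward onto* $\theta(P)$.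

Every compact polyhedron is taken inside some $\mathbb R^N$. A triangulation of $K$ is a finite simplicial complex of affine simplices in that $\mathbb R^N$ with union $K$. If $T,T'$ are triangulations of $K$ and every simplex of $T'$ is a subcomplex of $T$, then $T$ subdivides $T'$:
$$\text{an interior point of } s\in T \text{ lies in some }\tau'\in T',\text{ which is a subcomplex of } T,\text{ so } s\subset\tau'.\tag{2}$$

**Lemma 1.** Let $K_0\xrightarrow{f_1}K_1\to\cdots\xrightarrow{f_p}K_p$ be PL maps of compact polyhedra and $\mathcal A_j$ a finite family of compact subpolyhedra of $K_j$. There are triangulations $T_j$ of $K_j$ such that all $f_j\colon T_{j-1}\to T_j$ are simplicial and all members of $\mathcal A_j$ are subcomplexes of $T_j$.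

*Proof.* We use from Rourke–Sanderson, *Introduction to Piecewise-Linear Topology*, Ch. 2:

* (i) a compact polyhedron can be triangulated with finitely many given compact subpolyhedra as subcomplexes;
* (ii) for a PL map $f\colon K\to L$ and triangulations $T,S$ of $K,L$, there are subdivisions of $T,S$ making $f$ simplicial;
* (iii) a convex cell complex can be subdivided to a simplicial complex without new vertices.

**Step 1 (pull a subdivision of the target back to the source).** We show:

* (iv) if $f\colon T\to S$ is simplicial and $S'$ subdivides $S$, then there is a subdivision $T'$ of $T$ with $f\colon T'\to S'$ simplicial.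

Consider the non-empty sets $\sigma\cap f^{-1}(\tau')$ with $\sigma\in T$, $\tau'\in S'$. As $f$ is affine on $\sigma$, each is a convex polytope, cut out by affine equations and by the inequalities that the barycentric coordinates of $x$ in $\sigma$, and those of $f(x)$ in $\tau'$, are $\ge0$. Its faces are obtained by turning some of these inequalities into equalities, so they are the non-empty sets $\sigma_1\cap f^{-1}(\tau_1')$ with $\sigma_1$ a face of $\sigma$ and $\tau'_1$ a face of $\tau'$. Two cells $\sigma\cap f^{-1}(\tau')$ and $\rho\cap f^{-1}(\omega')$ meet in $(\sigma\cap\rho)\cap f^{-1}(\tau'\cap\omega')$, which is empty or a face of both. So these cells form a convex cell complex subdividing $T$.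

We claim that a $0$-cell $\{v\}$ maps to a vertex of $S'$. Write $\{v\}=\sigma\cap f^{-1}(\tau')$ with $\sigma$ and $\tau'$ as small as possible. Then no coordinate in the inequalities vanishes at $v$, so $v\in\mathrm{int}\,\sigma$ and $f(v)\in\mathrm{int}\,\tau'$. Since $S'$ subdivides $S$, $\mathrm{int}\,\tau'$ lies in the interior of one simplex of $S$. It meets $f(\mathrm{int}\,\sigma)=\mathrm{int}\,f(\sigma)$, so $\mathrm{int}\,\tau'\subset\mathrm{int}\,f(\sigma)=f(\mathrm{int}\,\sigma)$. Hence $\mathrm{int}\,\sigma\cap f^{-1}(\mathrm{int}\,\tau')=\{v\}$ maps onto $\mathrm{int}\,\tau'$. So $\tau'$ is a single point, a vertex of $S'$.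

Subdivide without new vertices by (iii) to get $T'$. A simplex of $T'$ lies in some $\sigma\cap f^{-1}(\tau')$, and $f$ is affine on it. Its vertices are $0$-cells, so they map to vertices of $S'$ lying in $\tau'$, i.e. to vertices of $\tau'$. Thus $f\colon T'\to S'$ is simplicial.

**Step 2 (assemble the sequence by induction on $p$).** The case $p=0$ is (i). For $p\ge1$, triangulate $K_0,K_1$ with the members of $\mathcal A_0,\mathcal A_1$ as subcomplexes. By (ii), pass to subdivisions $T'_0,T'_1$ with $f_1\colon T_0'\to T_1'$ simplicial. Apply the inductive hypothesis to $K_1\to\dots\to K_p$, with all simplices of $T_1'$ added to $\mathcal A_1$. This gives $T_1,\dots,T_p$, and $T_1$ subdivides $T_1'$ by (2). Apply (iv) to $f_1\colon T'_0\to T'_1$ and $T_1$ to get $T_0$. It subdivides $T'_0$, so the members of $\mathcal A_0$ are subcomplexes of $T_0$. $\square$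

**Lemma 2.** A simple PL map $f\colon K\to L$ of compact polyhedra is a homotopy equivalence.

*Proof.* Triangulate by Lemma 1 so that $f\colon T\to S$ is simplicial. Regard $T,S$ as face posets, with the poset map $f_*\colon T\to S$, $\sigma\mapsto f(\sigma)$.

**Step 1 ($|f_*|$ is a homotopy equivalence, by (Q2)).** Let $\tau\in S$ and $T_\tau=\{\sigma\in T:f(\sigma)=\tau\}$. On $f_*^{-1}(S_{\ge\tau})=\{\sigma:f(\sigma)\supseteq\tau\}$ the map $\sigma\mapsto\sigma\cap f^{-1}(\tau)$ is monotone and $\le\mathrm{id}$. It retracts this poset downward onto $T_\tau$. Now let $x\in\mathrm{int}\,\tau$. A point of $f^{-1}(x)$ interior to $\sigma$ has $f(\sigma)=\tau$, because $f(\mathrm{int}\,\sigma)=\mathrm{int}\,f(\sigma)$. Conversely $\mathrm{int}\,\sigma$ meets $f^{-1}(x)$ for each $\sigma\in T_\tau$. So the convex cells $\sigma\cap f^{-1}(x)$, $\sigma\in T_\tau$, form a convex cell complex with underlying polyhedron $f^{-1}(x)$ and face poset $T_\tau$. Its barycentric subdivision gives $|T_\tau|\cong f^{-1}(x)$, which is contractible. So (Q2) applies.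

**Step 2 (compare $|f_*|$ with $f$).** Let $b_T\colon|T|\cong K$ and $b_S\colon|S|\cong L$ be the barycentric homeomorphisms. For a point $y$ with support $\sigma_0<\dots<\sigma_k$, both $fb_T(y)$ and $b_S|f_*|(y)$ lie in the simplex $f(\sigma_k)$. So $fb_T\simeq b_S|f_*|$ by straight lines, and $f$ is a homotopy equivalence. $\square$

## 7. Fibres of a cellular map, read off from posets

This section computes fibres of cellular maps, up to homotopy, by three kinds of posets. It is what will make $W$ functorial. Let $f\colon(K,C)\to(K',C')$ be cellular.

**Definition (fibre posets).**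

* For $\tau\in C'$ let $F_\tau=\{\sigma\in C:f(\sigma)=\tau\}$.
* For a chain $\varepsilon=(\tau_0<\dots<\tau_k)$ of $C'$ let $D_\varepsilon$ be the poset, under inclusion, of chains $\delta$ of $C$ with $f_*(\delta)=\varepsilon$.
* For $\varepsilon$ as before and $\tau\in C'$ with $\tau\subset\tau_0$, let $P_{\tau,\varepsilon}$ be the poset of pairs $(\sigma,\delta)$ with $\sigma\in F_\tau$, $\delta\in D_\varepsilon$, $\sigma\subset\min\delta$, where $(\sigma,\delta)\le(\sigma',\delta')$ means $\sigma\subset\sigma'$ and $\delta\subset\delta'$.

Example. Let $f\colon[0,1]\to[0,1]$ collapse $[0,\frac12]$ to $0$ and map $[\frac12,1]$ affinely onto $[0,1]$. The source is triangulated with vertices $0,\frac12,1$, and the target has $a=\{0\}$, $b=\{1\}$, $e=[0,1]$. Then $F_a=\{\{0\},\{\frac12\},[0,\frac12]\}$, $F_e=\{[\frac12,1]\}$, $F_b=\{\{1\}\}$, all contractible. For $\varepsilon=(a<e)$, the only member of $F_a$ comparable with $[\frac12,1]$ is $\{\frac12\}$. So $D_\varepsilon$ has one element, the chain $\{\frac12\}<[\frac12,1]$, and $P_{a,\varepsilon}$ has one element too.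

**Lemma 3.** Let $f\colon(K,C)\to(K',C')$ be cellular (not necessarily simple).

1. If $c(x')=\tau$, then $f^{-1}(x')\simeq|F_\tau|$.
2. $|D_\varepsilon|\simeq|F_{\tau_k}|$.
3. $|P_{\tau,\varepsilon}|\simeq|D_\varepsilon|$.

In particular, $f$ is simple if and only if every $|F_\tau|$, $\tau\in C'$, is contractible.

*Proof.* The last statement follows from part 1, since every $\tau\in C'$ is some $c(x')$ by (C3).

**Step 1 (part 1: compare the fibre with $|F_\tau|$ through a roof).** Let $\varphi=f^{-1}(x')$ and, for $\sigma\in F_\tau$, $\varphi_\sigma=\sigma\cap\varphi$. This is a point inverse of the simple map $f|\colon\sigma\to\tau$, so it is contractible.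

If $x\in\varphi$, then $c(x)\in F_\tau$. Indeed $x'\in f(c(x))\in C'$, so $\tau=c(x')\subset f(c(x))$. By (b), $c(x)\cap f^{-1}(\tau)\in C$. This member contains $x$, hence contains $c(x)$, so $f(c(x))\subset\tau$, and therefore $f(c(x))=\tau$.

Let
$$V=\{(x,y)\in\varphi\times|F_\tau|:x\in\min\mathrm{supp}(y)\}=\bigcup_\delta\varphi_{\min\delta}\times|\delta|,$$
the union over chains $\delta$ of $F_\tau$. The two descriptions agree: if $y\in|\delta|$ then $\mathrm{supp}(y)\subset\delta$, so $\min\delta\subset\min\mathrm{supp}(y)$. In particular $V$ is a compact polyhedron. The fibre of $V\to\varphi$ over $x$ is $\{y:c(x)\subset\min\mathrm{supp}(y)\}=|(F_\tau)_{\ge c(x)}|$, which is contractible since $c(x)\in F_\tau$ is a least element. The fibre of $V\to|F_\tau|$ over $y$ is $\varphi_{\min\mathrm{supp}(y)}$, which is contractible. So both projections are simple, and Lemma 2 gives $\varphi\simeq V\simeq|F_\tau|$. (If one of $\varphi$, $F_\tau$ is empty, so is the other.)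

**Step 2 (part 2: remove the bottom of $\varepsilon$, by induction on $k$).** For $k=0$, $D_\varepsilon=\mathrm{ch}(F_{\tau_0})$, and (Q3) applies. Let $k\ge1$ and $\varepsilon'=(\tau_1<\dots<\tau_k)$. For $\delta\in D_\varepsilon$ put $\delta_0=\delta\cap F_{\tau_0}$ and $g(\delta)=\delta\setminus\delta_0\in D_{\varepsilon'}$; the map $g$ is monotone. We check the hypothesis of (Q2) for $g$.

Fix $\delta'\in D_{\varepsilon'}$. On $\{\delta:g(\delta)\supset\delta'\}$ the map $\delta\mapsto\delta_0\cup\delta'$ is monotone and $\le\mathrm{id}$, and its values lie in $D_\varepsilon$ with $g(\delta_0\cup\delta')=\delta'$. It retracts downward onto $\{\delta:g(\delta)=\delta'\}$.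

An element $\delta$ of the latter is $\delta_0\cup\delta'$ with $\delta_0$ a chain of $F_{\tau_0}$ whose elements are comparable with those of $\delta'$. If $\sigma\in F_{\tau_0}$ and $\sigma'\in\delta'$ are comparable, then $\sigma\subset\sigma'$; otherwise $\sigma'\subset\sigma$ would give $f(\sigma')\subset\tau_0$, whereas $f(\sigma')\in\varepsilon'$ is strictly larger than $\tau_0$. Hence $\{\delta:g(\delta)=\delta'\}\cong\mathrm{ch}(R)$ with $R=\{\sigma\in F_{\tau_0}:\sigma\subset\min\delta'\}$.

Now $f(\min\delta')=\tau_1\supset\tau_0$. So by (b) the set $\min\delta'\cap f^{-1}(\tau_0)$ is in $C$. It maps onto $\tau_0$ and contains every $\sigma\in R$, so it is the greatest element of $R$. Thus $\mathrm{ch}(R)$ is contractible by (Q3) and (Q1). By (Q2), $|D_\varepsilon|\simeq|D_{\varepsilon'}|$, and $|D_{\varepsilon'}|\simeq|F_{\tau_k}|$ by induction.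

**Step 3 (part 3: forget $\sigma$).** Let $g\colon P_{\tau,\varepsilon}\to D_\varepsilon$, $(\sigma,\delta)\mapsto\delta$, and fix $\delta'\in D_\varepsilon$. On $\{(\sigma,\delta):\delta\supset\delta'\}$ the map $(\sigma,\delta)\mapsto(\sigma,\delta')$ is well defined, since $\sigma\subset\min\delta\subset\min\delta'$. It is monotone and $\le\mathrm{id}$, and retracts downward onto a copy of $\{\sigma\in F_\tau:\sigma\subset\min\delta'\}$. As $\tau\subset\tau_0=f(\min\delta')$, condition (b) gives the greatest element $\min\delta'\cap f^{-1}(\tau)$. So (Q2) applies. $\square$

## 8. Flags of structures and the thickening $W$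

**Definition (refinement).** For structures $C_0,C_1$ on $K$ write $C_0\le C_1$ if every member of $C_1$ is a union of members of $C_0$.

For example, if $T$ subdivides $T'$, then the simplices of $T$ form a structure $\le$ that of $T'$.

The condition $C_0\le C_1$ is equivalent to $c_{C_0}(x)\subset c_{C_1}(x)$ for all $x$. If $c_{C_1}(x)$ is a union of members of $C_0$, one of them contains $x$, hence contains $c_{C_0}(x)$. Conversely, for $\sigma\in C_1$ we have $\sigma=\bigcup_{x\in\sigma}c_{C_0}(x)$, because $c_{C_0}(x)\subset c_{C_1}(x)\subset\sigma$. It follows, with (C3) for antisymmetry, that $\le$ is a partial order.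

**Definition ($H_q$).** The category $H_q$ has objects $(K;C_0\le C_1\le\dots\le C_q)$. Its morphisms are the simple PL maps $f\colon K\to K'$ that are cellular for $C_i,C'_i$ for every $i$. Omitting and repeating structures makes $q\mapsto H_q$ a simplicial category, with $H_0=s\mathcal C$. Let $\deg_q\colon H_0\to H_q$, $(K,C)\mapsto(K;C,\dots,C)$, and $e_q\colon H_q\to H_0$, $(K;C_\bullet)\mapsto(K,C_q)$. Then $e_q\deg_q=\mathrm{id}$.

We want $\deg_q$ to be a homotopy equivalence. The identity of $K$ does not relate $(K;C_0,\dots,C_q)$ to $(K;C_q,\dots,C_q)$, as subdivision is not cellular. The thickening does.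

**Definition (thickening).** For $(K;C_0\le\dots\le C_q)$ write $c_i=c_{C_i}$ and put
$$W=\{(x,y)\in K\times|C_q|:x\in\min\mathrm{supp}(y)\}=\bigcup_\delta\,(\min\delta)\times|\delta|,$$
$$C_i^W=\{\rho\times|\delta|:\rho\in C_i,\ \delta\text{ a chain of }C_q,\ \rho\subset\min\delta\}.$$

The union is over chains $\delta$ of $C_q$. The two descriptions agree as for $V$ in Lemma 3. For $q=1$ and the interval of Section 5, with $C_1=C$, this is the arc of three segments; $C_0^W$ cuts its middle segment at $\frac12$ and $C_1^W$ does not.

**Step 1 ($C_i^W$ is a structure on $W$, and $C_0^W\le\dots\le C_q^W$).** If $\rho\subset\min\delta$ then $\rho\times|\delta|\subset\min\delta\times|\delta|\subset W$. (C1) is clear. For (C2), let $(x,y)\in W$. Since $C_i\le C_q$ we have $c_i(x)\subset c_q(x)\subset\min\mathrm{supp}(y)$, so $c_i(x)\times|\mathrm{supp}(y)|\in C_i^W$. If $(x,y)\in\rho\times|\delta|$, then $c_i(x)\subset\rho$ and $\mathrm{supp}(y)\subset\delta$. So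
$$c_{C_i^W}(x,y)=c_i(x)\times|\mathrm{supp}(y)|.\tag{3}$$
For (C3), given $\rho\times|\delta|$, choose $x$ with $c_i(x)=\rho$ and $y$ interior to $|\delta|$. Then $x\in\rho\subset\min\delta=\min\mathrm{supp}(y)$, so $(x,y)\in W$, and (3) gives the claim. Refinement follows from (3) and $c_i(x)\subset c_{i+1}(x)$.

**Lemma 4.** The projections are morphisms in $H_q$:
$$(K;C_0,\dots,C_q)\xleftarrow{\ \pi_1\ }(W;C_0^W,\dots,C_q^W)\xrightarrow{\ \pi_2\ }(|C_q|;S_{C_q},\dots,S_{C_q}).$$

*Proof.* *Simple.* The fibre of $\pi_1$ over $x$ is $\{y:c_q(x)\subset\min\mathrm{supp}(y)\}=|(C_q)_{\ge c_q(x)}|$, which is contractible since there is a least element. The fibre of $\pi_2$ over $y$ is $\min\mathrm{supp}(y)$, which is contractible by (C1).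

*$\pi_1$ is cellular for $C_i^W,C_i$.* (a) $\rho\times|\delta|\mapsto\rho$. (b) For $\rho'\subset\rho$ with $\rho'\in C_i$, the preimage in $\rho\times|\delta|$ is $\rho'\times|\delta|\in C_i^W$. (c) The fibres are $|\delta|$.

*$\pi_2$ is cellular for $C_i^W,S_{C_q}$.* (a) $\rho\times|\delta|\mapsto|\delta|$. (b) For $\delta'\subset\delta$ the preimage is $\rho\times|\delta'|$, which is in $C_i^W$ since $\rho\subset\min\delta\subset\min\delta'$. (c) The fibres are $\rho$, contractible. $\square$

Every structure $C_0,\dots,C_q$ has become the same $S_{C_q}$ on the right.

**Lemma 5.** For a morphism $f\colon(K;C_\bullet)\to(K';C'_\bullet)$ of $H_q$, with $f_*\colon C_q\to C'_q$, the maps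
$$|f_*|\colon(|C_q|,S_{C_q})\to(|C'_q|,S_{C'_q}),\qquad W(f)=(f\times|f_*|)|_W\colon(W;C_\bullet^W)\to(W';C'^W_\bullet)$$
are morphisms of $H_0$ and $H_q$ respectively. They are functorial in $f$, and $\pi_1,\pi_2$ are natural.

*Proof.* **Step 1 ($W(f)$ lands in $W'$).** Let $x\in\min\mathrm{supp}(y)$. By (1), $f(x)\in f(\min\mathrm{supp}(y))=\min f_*(\mathrm{supp}(y))=\min\mathrm{supp}(|f_*|(y))$. Functoriality and naturality of $\pi_1,\pi_2$ are clear from the formula.

**Step 2 (both maps are cellular).** $|f_*|$ is simplicial, hence cellular. For $W(f)$ and the structures $C_i^W,C_i'^W$: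

(a) $\rho\times|\delta|$ maps onto $f(\rho)\times|f_*\delta|$, and $f(\rho)\subset f(\min\delta)=\min f_*\delta$.

(b) Let $\rho'\times|\varepsilon|\in C_i'^W$ be contained in $f(\rho)\times|f_*\delta|$, so $\rho'\subset f(\rho)$ and $\varepsilon\subset f_*\delta$. Its preimage in $\rho\times|\delta|$ is $(\rho\cap f^{-1}\rho')\times|\delta''|$ with $\delta''=\{\sigma\in\delta:f(\sigma)\in\varepsilon\}\ne\emptyset$. Here $\rho\cap f^{-1}\rho'\in C_i$ as $f$ is cellular for $C_i,C_i'$, and $\rho\cap f^{-1}\rho'\subset\rho\subset\min\delta\subset\min\delta''$. So the preimage is in $C_i^W$.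

(c) $\rho\times|\delta|\to f(\rho)\times|f_*\delta|$ is a product of two simple maps, so it is simple.

**Step 3 (both maps are simple: this is what Lemma 3 is for).** Since $f$ is simple and cellular for $C_q,C'_q$, every $|F_\tau|$ with $\tau\in C_q'$ is contractible, by Lemma 3. For the cellular map $|f_*|$, the fibre poset over $|\varepsilon|\in S_{C'_q}$ consists of the $|\delta|$ with $f_*\delta=\varepsilon$. This is $D_\varepsilon$, contractible by Lemma 3(2). So $|f_*|$ is simple by the last statement of Lemma 3. For $W(f)$, cellular for $C_q^W,C_q'^W$, the fibre poset over $\tau\times|\varepsilon|$ consists of the $\sigma\times|\delta|$ with $\sigma\in C_q$, $\sigma\subset\min\delta$, $f(\sigma)=\tau$, $f_*\delta=\varepsilon$. This is $P_{\tau,\varepsilon}$, contractible by Lemma 3(3) and (2). So $W(f)$ is simple. $\square$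

Let $B\colon H_0\to H_0$, $(K,C)\mapsto(|C|,S_C)$, $f\mapsto|f_*|$. Lemmas 4 and 5 give natural transformations $\pi_1$ and $\pi_2$ of functors $H_q\to H_q$:
$$\mathrm{id}_{H_q}\Longleftarrow W\Longrightarrow\deg_q\circ B\circ e_q.\tag{4}$$

**Proposition 6.** $B\simeq\mathrm{id}_{H_0}$, and $\deg_q\colon H_0\to H_q$ is a homotopy equivalence for each $q$.

*Proof.* Natural transformations induce homotopies on nerves. The case $q=0$ of (4) gives $B\simeq\mathrm{id}$. For general $q$, (4) then gives $\mathrm{id}_{H_q}\simeq\deg_qB\,e_q\simeq\deg_qe_q$, while $e_q\deg_q=\mathrm{id}$. $\square$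

## 9. Forgetting the structure: $u\colon s\mathcal C\to s\mathcal E$ is a homotopy equivalence

Here $u(K,C)=K$. Consider the bisimplicial set $Y_{p,q}=N_p(H_q)$. We use the realization lemma: a map of bisimplicial sets that is a weak equivalence in each row, or in each column, induces a homotopy equivalence of realizations.

**Step 1 (the flag direction changes nothing).** For each $q$, $N(\deg_q)\colon N(H_0)\to N(H_q)$ is a weak equivalence by Proposition 6. These maps are compatible with the simplicial operators in $q$. So the map from $N(H_0)$, constant in $q$, to $Y$ is an equivalence.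

**Step 2 (for fixed $p$, the flags form contractible posets).** For a $p$-simplex $\kappa=(K_0\xrightarrow{f_1}\cdots\xrightarrow{f_p}K_p)$ of $N(s\mathcal E)$ let $\mathcal P(\kappa)$ be the poset of tuples $(C^0,\dots,C^p)$ of structures on $K_0,\dots,K_p$ for which all $f_j$ are cellular, ordered componentwise by $\le$. A $p$-simplex of $N(H_q)$ is such a $\kappa$ with a flag of length $q+1$ on each $K_j$, level by level cellular. So
$$Y_{p,\bullet}=\coprod_{\kappa\in N_p(s\mathcal E)}N_\bullet\mathcal P(\kappa).$$

Any two elements $(C^j),(D^j)$ of $\mathcal P(\kappa)$ have a common lower bound. By Lemma 1 there are triangulations $T_j$ of $K_j$ with all $f_j$ simplicial and all members of $C^j$ and $D^j$ subcomplexes of $T_j$. The closed simplices of $T_j$ form a structure, which is $\le C^j$ and $\le D^j$ because each member of these is a union of simplices of $T_j$. Simplicial maps are cellular, so these structures form an element of $\mathcal P(\kappa)$. The same argument with empty families shows $\mathcal P(\kappa)\neq\emptyset$.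

A non-empty poset with this property is contractible. Indeed, a map of a sphere to $|\mathcal P(\kappa)|$ has image in $|Q|$ for a finite subposet $Q$. Repeated use of the property gives a lower bound $q_0$ of $Q$ in $\mathcal P(\kappa)$, and $|Q\cup\{q_0\}|$ is contractible since $q_0$ is a least element. So all homotopy groups vanish.

Hence $Y_{p,\bullet}\to N_p(s\mathcal E)$ (constant in $q$) is a weak equivalence for every $p$, and $Y\to N(s\mathcal E)$ is an equivalence.

**Step 3 (compose).** The composite $N(H_0)\to Y\to N(s\mathcal E)$ is $N(u)$. So $u$ is a homotopy equivalence.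

## 10. From simplicial sets to structures: $j\colon s\mathcal D\to s\mathcal C$ is a homotopy equivalence

**Step 1 (define $j$).** For $Z$ finite non-singular let $C_Z$ be the set of images in $|Z|$ of the non-degenerate simplices. Each is an embedded simplex, which gives (C1). Each $x\in|Z|$ lies in a unique open simplex. If a closed simplex contains $x$, then $x$ is interior to one of its faces. This face is embedded, hence non-degenerate, so by uniqueness it is the simplex carrying $x$. This is (C2), with $c(x)$ the closed simplex carrying $x$. Taking $x$ to be a barycenter gives (C3). It also shows that distinct non-degenerate simplices have distinct images, and that an inclusion of images means the face relation. So $C_Z$, as a poset, is the poset of non-degenerate simplices of $Z$ under the face relation.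

Let $f\colon Z\to Z'$ be simplicial and $\sigma$ non-degenerate. Then $f\sigma$ is a degeneracy of a unique non-degenerate $\tau$. On $\sigma$, the map $|f|$ is an affine surjection $\Delta^m\to\Delta^n$ of embedded simplices $\sigma\to\tau$ sending vertices to vertices. The members of $C_{Z'}$ contained in $\tau$ are its faces. So (a), (b), (c) hold exactly as for simplicial maps of triangulations, and $|f|$ is cellular. Hence $j(Z)=(|Z|,C_Z)$, $j(f)=|f|$ is a functor $s\mathcal D\to s\mathcal C$, and $u\circ j=r$.

**Step 2 (define a functor $k$ back).** Let $k\colon s\mathcal C\to s\mathcal D$, $(K,C)\mapsto N(C)$, $f\mapsto N(f_*)$. The nerve of a finite poset is finite and non-singular, and $|N(f_*)|=|f_*|$ is simple by Lemma 5. So $k$ is well defined.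

**Step 3 ($j\circ k\simeq\mathrm{id}$).** The functor $j\circ k$ sends $(K,C)$ to $|N(C)|$ with its closed simplices as structure. Under the canonical PL identification with $|C|$, this is $B$. By Proposition 6, $j\circ k\simeq\mathrm{id}_{s\mathcal C}$.

**Step 4 ($k\circ j\simeq\mathrm{id}$, by a simplicial version of $W$).** Let $\langle\ \rangle$ denote the generated simplicial subset. For $Z\in s\mathcal D$ put
$$W_Z=\bigcup_\delta\langle\min\delta\rangle\times\langle\delta\rangle\subset Z\times N(C_Z),$$
the union over chains $\delta$ of $C_Z$. It is finite. It is non-singular, being a simplicial subset of the non-singular simplicial set $Z\times N(C_Z)$. Realization preserves products and unions of simplicial subsets. So $|W_Z|\subset|Z|\times|C_Z|$ is the polyhedron $W$ of Section 8 for $(|Z|,C_Z)$, case $q=0$. The simplicial projections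
$$Z\longleftarrow W_Z\longrightarrow N(C_Z)=k(j(Z))$$
realize to $\pi_1,\pi_2$, so they are simple by Lemma 4. For a morphism $f\colon Z\to Z'$ of $s\mathcal D$, write $f_*\colon C_Z\to C_{Z'}$ for the poset map induced by $|f|$. The map $f\times N(f_*)$ sends $\langle\min\delta\rangle\times\langle\delta\rangle$ into $\langle\min f_*\delta\rangle\times\langle f_*\delta\rangle$. So it restricts to a map $W_Z\to W_{Z'}$ with realization $W(|f|)$, which is simple by Lemma 5. Hence $W_{(-)}\colon s\mathcal D\to s\mathcal D$ is a functor, and we have natural transformations $\mathrm{id}\Leftarrow W_{(-)}\Rightarrow k\circ j$ of functors $s\mathcal D\to s\mathcal D$. So $k\circ j\simeq\mathrm{id}_{s\mathcal D}$.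

**Step 5 (conclude Theorem 1).** $j$ is a homotopy equivalence with homotopy inverse $k$, and $u$ is one by Section 9. So $r=u\circ j$ is a homotopy equivalence. By the equivalence stated in Section 2, so is $n\colon s\mathcal E\to s\mathcal E_\bullet$. $\square$

## 11. Other conditions on the fibres

Lemma 3 was proved for cellular maps that need not be simple. This gives more. Let $\mathcal X$ be a class of compact polyhedra that is invariant under homotopy equivalence, contains the point, and satisfies

* (E) if $f\colon K\to L$ is a PL map of compact polyhedra with all point inverses in $\mathcal X$, and $L\in\mathcal X$, then $K\in\mathcal X$.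

**Definition ($\mathcal X$-maps).** A PL map, or a simplicial map via its realization, is an *$\mathcal X$-map* if all its point inverses lie in $\mathcal X$. The category $\mathcal X\mathcal D$ has the finite non-singular simplicial sets and simplicial $\mathcal X$-maps. The category $\mathcal X\mathcal E$ has the compact polyhedra and PL $\mathcal X$-maps.

These are categories. Identities have points as point inverses. For composable $\mathcal X$-maps $f,g$ apply (E) to $f^{-1}(g^{-1}(z))\to g^{-1}(z)$. Simple maps are $\mathcal X$-maps, because contractible polyhedra are homotopy equivalent to a point.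

Examples. (1) The contractible polyhedra: (E) holds by Lemma 2, and we recover $s\mathcal D$, $s\mathcal E$. (2) All compact polyhedra, where (E) is empty. Here $\Delta^0$ and the point are terminal, so both categories are visibly contractible. (3) The non-empty connected polyhedra. If $K=A\sqcup A'$ with $A,A'$ closed, each fibre, being connected, lies in one of them. So $f(A),f(A')$ are disjoint closed sets covering $L$, since $f$ is onto and $K$ is compact. As $L$ is connected, one of $f(A),f(A')$ is empty, so one of $A,A'$ is empty. And $K\ne\emptyset$, since $L\neq\emptyset$ and $f$ is onto.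

**Theorem 2.** For every such $\mathcal X$, polyhedral realization $\mathcal X\mathcal D\to\mathcal X\mathcal E$ is a homotopy equivalence.

*Proof.* Let $H_q^{\mathcal X}$ have the objects of $H_q$ and, as morphisms, the $\mathcal X$-maps that are cellular for $C_i,C_i'$ for every $i$. In the definition of cellular, condition (c) is kept as stated: *simple* on each member. Cellular maps and $\mathcal X$-maps compose, so these are categories. Put $\mathcal X\mathcal C=H_0^{\mathcal X}$. We go through the proof of Theorem 1 again.

**Step 1 (Sections 6 and 7 and Lemma 4 need no change).** Lemma 1 is about arbitrary PL maps and Lemma 2 about simple ones. Lemma 3 was stated for arbitrary cellular maps, and empty fibres and posets are allowed in it. In Lemma 4 the projections are simple and cellular, hence morphisms of $H_q^{\mathcal X}$.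

**Step 2 (Lemma 5: $|f_*|$ and $W(f)$ are $\mathcal X$-maps).** Let $f$ be a morphism of $H_q^{\mathcal X}$. Steps 1 and 2 of the proof of Lemma 5 used only that $f$ is cellular for all $C_i,C_i'$, so $W(f)$ is defined and both maps are cellular. It remains to replace its Step 3. Let $y'\in|C'_q|$ and $(x',y')\in W'$. Put $\varepsilon=\mathrm{supp}(y')=(\tau_0<\dots<\tau_k)$ and $\tau=c_{C'_q}(x')\subset\tau_0$. The smallest member of $S_{C'_q}$ containing $y'$ is $|\varepsilon|$, with fibre poset $D_\varepsilon$. By (3), the smallest member of $C_q'^W$ containing $(x',y')$ is $\tau\times|\varepsilon|$, with fibre poset $P_{\tau,\varepsilon}$. Lemma 3(1), applied to $|f_*|$ and to $W(f)$, and then Lemma 3(2) and (3) for $f$, give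
$$|f_*|^{-1}(y')\simeq|D_\varepsilon|\simeq|F_{\tau_k}|,\qquad W(f)^{-1}(x',y')\simeq|P_{\tau,\varepsilon}|\simeq|D_\varepsilon|\simeq|F_{\tau_k}|.$$
By (C3), $\tau_k=c_{C'_q}(z')$ for some $z'\in K'$, and Lemma 3(1) for $f$ gives $|F_{\tau_k}|\simeq f^{-1}(z')\in\mathcal X$. As $\mathcal X$ is invariant under homotopy equivalence, both fibres are in $\mathcal X$. So (4) and Proposition 6 hold for $H_q^{\mathcal X}$.

**Step 3 (Section 9).** Let $\kappa$ run over $N_p(\mathcal X\mathcal E)$. The common lower bounds in $\mathcal P(\kappa)$ came from Lemma 1, which holds for all PL maps, and from the fact that simplicial maps between triangulations are cellular. So the forgetful functor $\mathcal X\mathcal C\to\mathcal X\mathcal E$ is a homotopy equivalence.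

**Step 4 (Section 10).** For any simplicial map $f$ of finite non-singular simplicial sets, $|f|$ is cellular for $C_Z,C_{Z'}$; so $j\colon\mathcal X\mathcal D\to\mathcal X\mathcal C$ is defined. The functor $k$ is defined since $|f_*|$ is an $\mathcal X$-map by Step 2. The projections of $W_Z$ are simple, hence $\mathcal X$-maps, and the map $W_Z\to W_{Z'}$ induced by $f$ has realization $W(|f|)$, an $\mathcal X$-map by Step 2. So $j\circ k\simeq\mathrm{id}$ and $k\circ j\simeq\mathrm{id}$ as before. Polyhedral realization is the composite of $j$ and the forgetful functor, hence a homotopy equivalence. $\square$
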